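# Symmetric dense $\Sigma$-subsets of Valdivia dual balls

## Two $\Sigma$-subsets of the cube $[-1,1]^\Gamma$

Let $\Gamma$ be an uncountable set and let $Q=[-1,1]^\Gamma$ with the product topology. This is the dual unit ball of the real space $\ell_1(\Gamma)$: a functional of norm at most $1$ is a function on $\Gamma$ bounded by $1$, and on the ball the weak$^*$ topology is the topology of pointwise convergence on $\Gamma$, because the finitely supported vectors are dense in $\ell_1(\Gamma)$. Look at two subsets of $Q$:
$$A_0=\{x\in Q: x(\gamma)\ne 0\text{ for at most countably many }\gamma\},\qquad A_1=\{x\in Q: x(\gamma)\ne 1\text{ for at most countably many }\gamma\}.$$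

Both are dense. Given $x\in Q$ and a finite $F\subset\Gamma$, the point equal to $x$ on $F$ and to $0$ elsewhere lies in $A_0$; with $1$ in place of $0$ we get a point of $A_1$. Each set becomes "the points of countable support" after a change of coordinates: none for $A_0$, and $x\mapsto x-1$ for $A_1$. But with respect to the linear structure they behave differently. We have $-A_0=A_0$ and $0\in A_0$. On the other hand $A_1\cap(-A_1)=\emptyset$, since a common point would be $1$ off a countable set and also $-1$ off a countable set; and $0\notin A_1$.

Here are the general notions. For a set $\Gamma$ let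
$$\Sigma(\Gamma)=\{x\in\mathbb R^\Gamma:\{\gamma\in\Gamma:x(\gamma)\ne0\}\text{ is countable}\},$$
with the topology of pointwise convergence.

**Definition.** Let $K$ be a compact space. A set $A\subset K$ is a $\Sigma$-subset of $K$ if there are a set $\Gamma$ and a homeomorphic injection $h:K\to\mathbb R^\Gamma$ (a homeomorphism onto its image) with $A=h^{-1}(\Sigma(\Gamma))$. The space $K$ is Valdivia if it has a dense $\Sigma$-subset.

So $A_0$ and $A_1$ are two dense $\Sigma$-subsets of the same cube. Banach spaces below are real or complex, with scalar field $\mathbb K\in\{\mathbb R,\mathbb C\}$; $B_{X^*}$ is the closed dual unit ball with the weak$^*$ topology $w^*$; $A\subset B_{X^*}$ is symmetric if $-A=A$. Embeddings into $\mathbb K^\Gamma$ are read as embeddings into a real product by splitting complex coordinates into real and imaginary parts. The cube suggests the following, which is Question 4.6 of "Complex Banach Spaces with Valdivia Dual Unit Ball": if $(B_{X^*},w^*)$ is Valdivia, must it have a *symmetric* dense $\Sigma$-subset? Someone may hand us a bad set like $A_1$; can we always find a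 good one?

Two easy cases. If $X$ is separable, choose a dense sequence $(f_k)$ in $X$; then $x\mapsto(x(f_k))_k$ embeds $B_{X^*}$ into a countable product, where every point has countable support, so $A=B_{X^*}$ works. If $X=\ell_2(\Gamma)$, every point of the dual ball has countable support in the obvious coordinates, and again $A=B_{X^*}$ works.

The first repair one would try on a bad set $A=h^{-1}(\Sigma(\Gamma))$ is to pass to $A\cap(-A)$. This is symmetric, and it is always a $\Sigma$-subset: use the embedding $x\mapsto(h(x),h(-x))$. What is lost is density; on the cube, $A_1\cap(-A_1)$ is empty. So a good set must be built by another route, and the answer turns out to depend on the size of $X$. Write $G=\{\theta\in\mathbb K:|\theta|=1\}$, and let $\operatorname{dens}X$ be the least cardinality of a dense subset of $X$.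

**Theorem A.** For every cardinal $\kappa\ge\aleph_2$ and for both scalar fields there is a Banach space $X$ with $\operatorname{dens}X=\kappa$ such that $(B_{X^*},w^*)$ is Valdivia, but no dense $\Sigma$-subset of $(B_{X^*},w^*)$ contains $0$. Consequently, for no $\lambda\in G\setminus\{1\}$ is there a dense $\Sigma$-subset $A$ with $\lambda A=A$. In particular ($\lambda=-1$) there is no symmetric dense $\Sigma$-subset.

**Theorem B.** If $\operatorname{dens}X\le\aleph_1$ and $(B_{X^*},w^*)$ is Valdivia, then $(B_{X^*},w^*)$ has a dense $\Sigma$-subset $A$ with $\lambda A=A$ for all $\lambda\in G$. In particular, $A$ is symmetric.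

So the answer to the question is no, in ZFC and for both scalar fields, and $\aleph_2$ is exactly the least density of a counterexample.

## Retractions from closed pairs

Both theorems use one tool: a dense $\Sigma$-subset produces many commuting retractions of the compact space. On the cube they are visible. With the coordinates of $A_0$ and a set $\Theta\subset\Gamma$, the map "keep $x$ on $\Theta$, put $0$ elsewhere" sends $Q$ into $Q$. With the coordinates of $A_1$ it becomes "keep $x$ on $\Theta$, put $1$ elsewhere". For a general compact space and a general $h$, setting some coordinates of $h(x)$ to zero may take us out of $h(K)$, and we must choose $\Theta$ carefully.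

Let $L\subset\mathbb K^\Omega$ be compact, $h:L\to\mathbb R^\Gamma$ a homeomorphic injection, and $A=h^{-1}(\Sigma(\Gamma))$ dense in $L$. For $x\in L$ put $\operatorname{supp}x=\{\gamma:h_\gamma(x)\ne0\}$; this is countable exactly when $x\in A$. There are now two systems of coordinates on $L$: the original ones, indexed by $\Omega$, and those of $h$, indexed by $\Gamma$. We compare them.

A continuous function on a compact subset of a product of lines or planes is, by Stone–Weierstrass, a uniform limit of a sequence of polynomials in coordinates and their conjugates. Each polynomial uses finitely many coordinates, so the function depends on countably many. Apply this to $h_\gamma$ on $L$ and to $x(\omega)$ viewed as a function on $h(L)$. We can fix: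

* for $\gamma\in\Gamma$, a countable $\Omega(\gamma)\subset\Omega$ such that $x|_{\Omega(\gamma)}=y|_{\Omega(\gamma)}$ implies $h_\gamma(x)=h_\gamma(y)$;
* for $\omega\in\Omega$, a countable $\Gamma(\omega)\subset\Gamma$ such that $h(x)|_{\Gamma(\omega)}=h(y)|_{\Gamma(\omega)}$ implies $x(\omega)=y(\omega)$;
* for finite $F\subset\Gamma$, a countable nonempty $D_F\subset A$ such that $\{h(d)|_F:d\in D_F\}$ is dense in $h(A)|_F\subset\mathbb R^F$, hence in $h(L)|_F$, since $A$ is dense in $L$.

**Definition.** A pair $(\Omega_0,\Theta)$ with $\Omega_0\subset\Omega$ and $\Theta\subset\Gamma$ is closed if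

* (a) $\Omega(\gamma)\subset\Omega_0$ for $\gamma\in\Theta$;
* (b) $\Gamma(\omega)\subset\Theta$ for $\omega\in\Omega_0$;
* (c) $\operatorname{supp}d\subset\Theta$ whenever $F\subset\Theta$ is finite and $d\in D_F$.

If $\lambda\in G$, $\lambda L=L$ and $\lambda A=A$, the pair is $\lambda$-closed if moreover

* (d) $\operatorname{supp}(\lambda d)\subset\Theta$ for the same $d$. (Here $\lambda d\in A$, so this support is countable.)

For example, take $L=Q$, $\Omega=\Gamma$ and $h(x)=x-1$, with $\Omega(\gamma)=\Gamma(\gamma)=\{\gamma\}$ and $D_F$ the set of points with rational values on $F$ and value $1$ elsewhere. Then (a) and (b) say $\Omega_0=\Theta$, and (c) holds because $\operatorname{supp}d\subset F$. The closed pairs are exactly the pairs $(\Theta,\Theta)$.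

**Lemma 1.** Every pair $(\Omega_1,\Theta_1)$ is contained in a closed pair $(\Omega_0,\Theta)$ with $|\Omega_0|,|\Theta|\le\tau:=\max(|\Omega_1|,|\Theta_1|,\aleph_0)$; the same holds for $\lambda$-closed pairs when they are defined. The union of an increasing chain of closed pairs is closed.

*Proof.* Start with $(\Omega_1,\Theta_1)$ and repeat $\omega$ times: add $\Omega(\gamma)$ for all present $\gamma$, add $\Gamma(\omega)$ for all present $\omega$, and add $\operatorname{supp}d$ (and $\operatorname{supp}(\lambda d)$) for all $d\in D_F$ and all finite $F$ among the present $\gamma$'s. A set of size at most $\tau$ has at most $\tau$ finite subsets, and each of them contributes a countable set, so sizes stay at most $\tau$. The union of the $\omega$ stages is closed, because a finite subset of an increasing union lies in one stage. The last sentence of the lemma holds for the same reason. $\square$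

**Lemma 2.** Let $(\Omega_0,\Theta)$ be a closed pair. For every $x\in L$ there is a unique $r(x)\in L$ with $h(r(x))=h(x)\cdot1_\Theta$. Moreover:

1. $r:L\to L$ is continuous, and $r(x)=x$ if $\operatorname{supp}x\subset\Theta$.
2. $r(x)|_{\Omega_0}=x|_{\Omega_0}$, and $r(x)$ depends only on $x|_{\Omega_0}$.
3. There is a continuous map $s:L|_{\Omega_0}\to L$ with $r(x)=s(x|_{\Omega_0})$. Hence if $x_k|_{\Omega_0}\to x|_{\Omega_0}$ pointwise for a sequence $(x_k)$ in $L$, then $r(x_k)\to r(x)$.
4. The maps $r,r'$ given by two closed pairs commute.
5. If $\Theta$ is countable, then $r(L)\subset A$.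
6. If the pair is $\lambda$-closed, then $r(\lambda x)=\lambda r(x)$.

*Proof.* *Existence.* Here condition (c) is used. Put $D_\Theta=\bigcup\{D_F:F\subset\Theta\text{ finite}\}$. Let $x\in L$, $F'\subset\Gamma$ finite and $\varepsilon>0$. Choose $d\in D_{F'\cap\Theta}$ with $|h_\gamma(d)-h_\gamma(x)|<\varepsilon$ for $\gamma\in F'\cap\Theta$. By (c), $h(d)$ vanishes off $\Theta$. So $h(d)$ is $\varepsilon$-close to $h(x)1_\Theta$ on all of $F'$. Hence $h(x)1_\Theta\in\overline{h(D_\Theta)}\subset h(L)$, because $h(L)$ is compact. Uniqueness is the injectivity of $h$.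

We also record that
$$L_\Theta:=\{y\in L:\operatorname{supp}y\subset\Theta\}=r(L)=\overline{D_\Theta}.\tag{1}$$
Clearly $r(L)\subset L_\Theta$, and $y\in L_\Theta$ satisfies $r(y)=y$. We have just seen $r(L)\subset\overline{D_\Theta}$. Finally $D_\Theta\subset L_\Theta$ and $L_\Theta$ is closed.

(1), (4) and (5) are read off from $h\circ r=h\cdot1_\Theta$: the right side is continuous in $x$; setting coordinates to zero off $\Theta$ and off $\Theta'$ can be done in either order; and a countable $\Theta$ gives countable support.

(2) The points $h(r(x))$ and $h(x)$ agree on $\Theta$, so by (b) $r(x)$ and $x$ agree on $\Omega_0$. If $x|_{\Omega_0}=y|_{\Omega_0}$, then by (a) $h(x)$ and $h(y)$ agree on $\Theta$, so $r(x)=r(y)$.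

(3) Restriction $L\to L|_{\Omega_0}$ is a continuous surjection from a compact space onto a Hausdorff space, hence a quotient map. By (2), $r$ is constant on its fibers, so it factors through a continuous $s$.

(6) By (d), $\lambda D_\Theta\subset L_\Theta$, and by (1) and continuity $\lambda L_\Theta\subset L_\Theta$. So $\lambda r(x)$ and $r(\lambda x)$ both lie in $L_\Theta$, and by (2) both restrict to $\lambda x|_{\Omega_0}$ on $\Omega_0$. Two elements of $L_\Theta$ that agree on $\Omega_0$ have the same $h$-values on $\Theta$ by (a), and $h$-value $0$ off $\Theta$. So they are equal. $\square$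

In the cube with $h(x)=x-1$, the retraction keeps $x$ on $\Theta$ and puts $1$ elsewhere; it does not fix $0$ unless $\Theta=\Gamma$.

**Example (a point that every dense $\Sigma$-subset misses).** For $\alpha\le\omega_1$ let $x_\alpha\in\{0,1\}^{\omega_1}$ be given by $x_\alpha(\xi)=1$ if and only if $\xi<\alpha$, and let $L=\{x_\alpha:\alpha\le\omega_1\}$. These are exactly the nonincreasing functions $\omega_1\to\{0,1\}$, so $L$ is compact. Here $L\cap\Sigma(\omega_1)=\{x_\alpha:\alpha<\omega_1\}$ is dense, so $L$ is Valdivia. We show that no dense $\Sigma$-subset $A=h^{-1}(\Sigma(\Gamma))$ contains $x_{\omega_1}$.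

Each $x_{\beta+1}$ is isolated in $L$, being the only point with value $1$ at $\beta$ and $0$ at $\beta+1$. So it lies in the dense set $A$. Suppose $x_{\omega_1}\in A$. Choose inductively countable closed pairs $(\Omega_i,\Theta_i)$, increasing in $i<\omega$, and successor ordinals $\beta_i<\omega_1$, with $\operatorname{supp}x_{\omega_1}\subset\Theta_0$, $\Omega_i\subset\beta_i$, $\beta_i\in\Omega_{i+1}$ and $\operatorname{supp}x_{\beta_i}\subset\Theta_{i+1}$. Let $\beta=\sup\beta_i<\omega_1$, and let $r$ belong to the closed union $(\Omega_\infty,\Theta_\infty)$. Since $\Omega_\infty\subset\beta$, the points $x_\beta$ and $x_{\omega_1}$ are both constantly $1$ on $\Omega_\infty$, so $r(x_\beta)=r(x_{\omega_1})=x_{\omega_1}$. On the other hand $x_{\beta_i}\to x_\beta$ and every $h(x_{\beta_i})$ vanishes off $\Theta_\infty$, so $\operatorname{supp}x_\beta\subset\Theta_\infty$ and $r(x_\beta)=x_\beta$. This is a contradiction.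

So a particular point can be excluded from all dense $\Sigma$-subsets. For Theorem A we want this to happen to the point $0$ of a dual ball. The next lemma says why this is the right point.

## Invariant dense $\Sigma$-subsets contain the origin

If $A$ is symmetric and $x\in A$, one cannot simply average $x$ and $-x$ to get $0\in A$, since $A$ need not be convex. The equivariant retractions do it.

**Lemma 3.** Let $L\subset\mathbb K^\Omega$ be compact with $0\in L$, let $\lambda\in G\setminus\{1\}$ with $\lambda L=L$, and let $A$ be a dense $\Sigma$-subset of $L$ with $\lambda A=A$. Then $0\in A$.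

*Proof.* By Lemma 1 take a $\lambda$-closed pair with $\Theta$ countable. By Lemma 2(6), $r(0)=r(\lambda0)=\lambda r(0)$, so $(1-\lambda)r(0)=0$ and $r(0)=0$. By Lemma 2(5), $r(0)\in A$. $\square$

## Averaged extension maps and density at most $\aleph_1$

Intersecting $A$ with $-A$ failed. A second natural idea is to average over $G$. We average the extension maps supplied by Lemma 2(3), one step of a chain of separable subspaces at a time, and build a new embedding out of the averages. This proves Theorem B.

Let $\operatorname{dens}X\le\aleph_1$, let $K=B_{X^*}$ have a dense $\Sigma$-subset, and let $\Omega=\{f_\xi:\xi<\omega_1\}$ be norm-dense in $X$, repetitions allowed. Evaluation on $\Omega$ makes $K$ a compact subset of $\mathbb K^\Omega$, since on the ball the weak$^*$ topology is the pointwise topology on a norm-dense set. So the results on closed pairs apply with $L=K$.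

**Step 1: a chain of separable subspaces.** We cut $X$ into countable stages that respect closed pairs. Choose countable closed pairs $(\Omega_\alpha,\Theta_\alpha)$, $\alpha<\omega_1$, increasing, with unions at limits and with $f_\alpha\in\Omega_{\alpha+1}$; Lemma 1 allows this. Put $X_\alpha=\overline{\operatorname{span}}\,\Omega_\alpha$ and $K_\alpha=(B_{X_\alpha^*},w^*)$. Then $X_\mu=\overline{\bigcup_{\alpha<\mu}X_\alpha}$ for limit $\mu<\omega_1$. Moreover $X=\bigcup_{\alpha<\omega_1}X_\alpha$: each element of $X$ is the limit of a sequence from $\Omega$, and this sequence lies in a single $X_\alpha$ because countably many countable ordinals have a countable supremum.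

**Step 2: continuous extension maps.** We want continuous maps $s_\alpha:K_\alpha\to K$ that extend functionals. Let $r_\alpha$ be the retraction of the pair $(\Omega_\alpha,\Theta_\alpha)$. Restriction $K\to K_\alpha$ is onto by Hahn–Banach. A functional on $X_\alpha$ is determined by its values on $\Omega_\alpha$, so $y\mapsto y|_{\Omega_\alpha}$ is a homeomorphism of the compact space $K_\alpha$ onto $K|_{\Omega_\alpha}$. Lemma 2(3) therefore gives a continuous $s_\alpha:K_\alpha\to K$ with $s_\alpha(x|_{X_\alpha})=r_\alpha(x)$. By Lemma 2(2), $s_\alpha(y)$ and $y$ agree on $\Omega_\alpha$, hence on $X_\alpha$: $s_\alpha(y)|_{X_\alpha}=y$.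

**Step 3: averaging.** Now we make the extensions equivariant. With Haar probability measure on $G$, define
$$\sigma_\alpha(y)(f)=\int_G\bar\theta\,s_\alpha(\theta y)(f)\,d\theta\qquad(y\in K_\alpha,\ f\in X).\tag{2}$$
In the real case this is $\sigma_\alpha(y)=\frac12\bigl(s_\alpha(y)-s_\alpha(-y)\bigr)$. The value is linear in $f$ and bounded by $\|f\|$, so $\sigma_\alpha(y)\in K$. For fixed $f$ the integrand is continuous in $(\theta,y)$ on the compact space $G\times K_\alpha$; hence for $y$ near $y_0$ it is uniformly in $\theta$ close to its value at $y_0$, and $\sigma_\alpha:K_\alpha\to K$ is continuous. On $X_\alpha$ we get $\sigma_\alpha(y)|_{X_\alpha}=\int\bar\theta\theta y\,d\theta=y$. Finally, substituting $\theta'=\theta\lambda$, so that $\bar\theta=\lambda\bar\theta'$, gives $\sigma_\alpha(\lambda y)=\lambda\sigma_\alpha(y)$ for $\lambda\in G$.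

**Step 4: the new embedding.** We record how far $x$ deviates, at each step, from the averaged extension of its restriction. Put
$$g_\alpha(x)=x|_{X_{\alpha+1}}-\sigma_\alpha(x|_{X_\alpha})|_{X_{\alpha+1}},\qquad H(x)=\Bigl((x(f))_{f\in\Omega_0},\ \bigl(g_\alpha(x)(f)\bigr)_{\alpha<\omega_1,\,f\in\Omega_{\alpha+1}}\Bigr).$$
Each coordinate of $H$ is continuous. For injectivity let $H(x)=H(y)$. We show $x|_{X_\alpha}=y|_{X_\alpha}$ by induction. For $\alpha=0$ this holds because $x$ and $y$ agree on $\Omega_0$. If it holds for $\alpha$, then $g_\alpha(x)=g_\alpha(y)$ on $\Omega_{\alpha+1}$ gives $x=y$ on $\Omega_{\alpha+1}$, hence on $X_{\alpha+1}$. At limits use density. Since $X=\bigcup X_\alpha$, $x=y$. As $K$ is compact, $H$ is a homeomorphic injection. Let $A=H^{-1}(\Sigma)$ be the set of points whose image has countable support, with complex coordinates split. By Step 3, $H(\lambda x)=\lambda H(x)$ for $\lambda\in G$, and multiplication by $\lambda$ does not change which $\mathbb K$-coordinates vanish. So $\lambda A=A$.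

**Step 5: density.** Let $x\in K$ and $\alpha<\omega_1$. We produce a point of $A$ that agrees with $x$ on $X_\alpha$. Put $y_\alpha=x|_{X_\alpha}$, and for $\beta\ge\alpha$ put $y_{\beta+1}=\sigma_\beta(y_\beta)|_{X_{\beta+1}}$, which extends $y_\beta$; at a limit $\mu$ let $y_\mu\in K_\mu$ be the unique common extension of the earlier ones to $X_\mu=\overline{\bigcup_{\beta<\mu}X_\beta}$. Together they define $y\in K$ with $y|_{X_\alpha}=x|_{X_\alpha}$ and $g_\beta(y)=0$ for all $\beta\ge\alpha$. So $H(y)$ can be nonzero only at the coordinates in $\Omega_0$ and at pairs $(\beta,f)$ with $\beta<\alpha$, $f\in\Omega_{\beta+1}$. These are countably many, so $y\in A$. Every finite subset of $X$ lies in some $X_\alpha$, hence $x\in\overline A$. This proves Theorem B. $\blacksquare$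

Try the same with $\operatorname{dens}X=\aleph_2$ and a chain of length $\omega_2$ of pairs of size at most $\aleph_1$. Steps 2 to 4 go through. Step 5 stops: the point $y$ is under control at the stages $\beta\ge\alpha$, but once $\alpha\ge\omega_1$ the stages below $\alpha$ carry uncountably many coordinates, on which $y$ is an arbitrary restriction $x|_{X_\alpha}$, and nothing makes the support countable. One would first have to thin out $x|_{X_\alpha}$ by retractions of countable size, and these would have to fit together with the ones of size $\aleph_1$. The original retractions do fit together, since they commute. Their averages are given by (2), and since the $r_\alpha$ are not assumed affine, one cannot pull one of them through the integral that defines another. Theorem A shows that this is a true obstacle, and its proof uses just two retractions, one of size $\aleph_1$ and one countable.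

## The equations $w=z$ and $w=z|a|^2$

Here is the plan for Theorem A. Suppose $A$ is a dense $\Sigma$-subset of a compact set $K$ and $0\in A$. Take two closed pairs whose sets $\Theta,\Theta'$ both contain the countable set $\operatorname{supp}0$. Their retractions satisfy $r(0)=r'(0)=0$ and $rr'=r'r$. Suppose we could arrange that $r$ and $r'$ preserve a coordinate $z$, and that for other coordinates $a,w$
$$w(r(v))=z(r(v))\,|a(r(v))|^2,\qquad w(r'(v))=z(r'(v))\qquad\text{for all }v\in K.\tag{3}$$
Apply both to a point $v_c$ with $z=c>0$. For $t_c=rr'(v_c)=r'r(v_c)$ both equations hold, so $c|a(t_c)|^2=c$ and $|a(t_c)|=1$. Let $c\to0$ with $v_c\to0$: then $|a(t_0)|=1$. But $t_0=rr'(0)=0$ has $a(t_0)=0$, a contradiction. The factor $z$ is there because $K$ must be invariant under multiplication by $\theta\in G$, and so must the equations; both equations in (3) are. Both hold trivially at $0$, and it is the passage $c\to0$ that transports $|a|=1$ to $t_0$. At the same time $K$ can hope to be Valdivia, because the two equations agree when $a=1$. As for the set $A_1$ in the cube, the base value for $a$ will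 be $1$ and not $0$.

How can a retraction force a value at a coordinate $w$ outside $\Omega_0$? By a sequence of switches inside $\Omega_0$. Suppose $K$ satisfies constraints such as $|w-z|+2|q_k|\le2$, which leave $w$ free when $q_k=0$ (given $|w|,|z|\le1$) and force $w=z$ when $|q_k|=1$. Let $v_k$ be $v$ with $q_k$ turned up to $1$ and $w$ moved to $z$. If $q_k,z\in\Omega_0$ but $w\notin\Omega_0$, then $v_k\to v$ on $\Omega_0$, while $r(v_k)$ still has $q_k=1$ and so $w(r(v_k))=z(v)$. By Lemma 2(3), $w(r(v))=z(v)$.

The difficulty is that $w$ must be outside $\Omega_0$ and all its switches inside, while $\Omega_0$ is only found by closing off after $A$ is given. So there must be many candidates $w$ sharing the switches. A countable pair $\Omega'$ misses some index $m<\omega_1$, so we use switches $q_t$, $t\in\omega$, where $q_t$ controls all $w_m$ with $t\in\rho_m$ for almost disjoint sets $\rho_m\subset\omega$. Turning up $q_{t}$ for $t\in\rho_m$ disturbs another $w_{m'}$ only when $t\in\rho_m\cap\rho_{m'}$, which happens finitely often. For the first equation in (3) the pair must contain all the $a_m$, $m<\omega_1$,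 because $m$ is chosen later. So it has size $\aleph_1$, and we need $\omega_2$ for the indices it misses. The switches $p_s$, $s<\omega_2$, control the $w_n$ with $s\in\eta_n$, where $\eta_n$ is a ladder in an ordinal $n<\omega_2$ of cofinality $\omega$. Both mechanisms have to act on the same coordinate, so $w$ gets two indices, $w_{m,n}$, and the switches become $p_{m,s}$ and $q_{n,t}$.

## A convex body with two kinds of switches

**Index sets.** Let $I=\omega_1$ and $J=\{\delta<\omega_2:\operatorname{cf}\delta=\omega\}$, the limit ordinals below $\omega_2$ that are suprema of an increasing $\omega$-sequence.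

Let $\{\rho_m:m\in I\}$ be infinite subsets of $\omega$ with $\rho_m\cap\rho_{m'}$ finite for $m\ne m'$. Such a family exists: to each infinite $0$-$1$ sequence assign the set of its finite initial segments; two different sequences share finitely many, there are at least $\aleph_1$ sequences, and the countable set of finite $0$-$1$ sequences can be identified with $\omega$.

For $\delta\in J$ let $\eta_\delta\subset\delta$ be cofinal in $\delta$ of order type $\omega$; for example $\eta_\omega=\omega$ and $\eta_{\omega+\omega}=\{\omega+k:k<\omega\}$ are possible choices. If $\delta<\delta'$ in $J$, then $\eta_{\delta'}\cap\delta$ is a bounded initial part of $\eta_{\delta'}$, hence finite. So $\eta_\delta\cap\eta_{\delta'}$ is finite.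

Let $E$ be a set with $|E|=\kappa\ge\aleph_2$; it serves only to adjust the density.

**The set $K$.** Let $\Omega=\Omega^*\cup\{e_i:i\in E\}$, where $\Omega^*$ consists of the symbols $z$; $a_m$; $p_{m,s}$; $q_{n,t}$; $w_{m,n}$ for $m\in I$, $n\in J$, $s\in\omega_2$, $t\in\omega$. Let $K$ be the set of all $v\in\mathbb K^\Omega$ (we write $z=z(v)$ and so on) such that for all indices
$$|z|,\ |a_m|,\ |q_{n,t}|,\ |w_{m,n}|,\ |e_i|\le1;\tag{4}$$
$$2|z|^2+2|a_m|^2+|p_{m,s}|\le6;\tag{5}$$
$$\bigl|w_{m,n}-z|a_m|^2\bigr|+2|z|^2+2|a_m|^2+|p_{m,s}|\le6\quad\text{whenever }s\in\eta_n;\tag{6}$$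
$$|w_{m,n}-z|+2|q_{n,t}|\le2\quad\text{whenever }t\in\rho_m.\tag{7}$$

All later verifications reduce to six remarks. They hold for points satisfying (4) and for the admissible indices in (6) or (7).

* (i) If $p_{m,s}=0$, then (6) for $(m,n,s)$ holds automatically: the left side is at most $2+2+2$.
* (ii) If $w_{m,n}=z|a_m|^2$, then (6) for $(m,n,s)$ is just (5) for $(m,s)$.
* (iii) If $q_{n,t}=0$, then (7) for $(m,n,t)$ holds automatically.
* (iv) If $w_{m,n}=z$, then (7) for $(m,n,t)$ is just $|q_{n,t}|\le1$.
* (v) If $v\in K$, $s\in\eta_n$ and $p_{m,s}=6-2|z|^2-2|a_m|^2$, then (6) forces $w_{m,n}=z|a_m|^2$.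
* (vi) If $v\in K$, $t\in\rho_m$ and $|q_{n,t}|=1$, then (7) forces $w_{m,n}=z$.

**Lemma 4.** $K$ is nonempty, compact and convex, and $\theta K=K$ for $\theta\in G$.

*Proof.* $0\in K$. All coordinates are bounded (by $1$, or by $6$ for $p_{m,s}$) and the conditions are closed, so $K$ is compact. Multiplication of $v$ by $\theta\in G$ leaves all left sides unchanged; in (6) because $\theta w-\theta z|\theta a|^2=\theta(w-z|a|^2)$. For convexity, (4), (5) and (7) are clear, since their left sides are convex functions of $v$. The term $z|a|^2$ in (6) is not affine, and this is what the terms $2|z|^2+2|a|^2$ compensate. Dropping indices, the left side of (6) is the supremum over $\theta\in G$ of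
$$\operatorname{Re}(\bar\theta w)+\bigl[2|z|^2+2|a|^2-\operatorname{Re}(\bar\theta z|a|^2)\bigr]+|p|.$$
A supremum of convex functions is convex, so it suffices that the bracket is convex on the convex set $\{|z|\le1,|a|\le1\}$. Take a line $(z+t\zeta,a+t\alpha)$ through a point $(z,a)$ of this set. With $\varphi(t)=|a+t\alpha|^2$ we have $\varphi'(0)=2\operatorname{Re}(\bar a\alpha)$ and $\varphi''=2|\alpha|^2$. The second derivative of $(z+t\zeta)\varphi(t)$ at $t=0$ is therefore
$$4\zeta\operatorname{Re}(\bar a\alpha)+2z|\alpha|^2,$$
whose modulus is at most $4|\zeta||\alpha|+2|\alpha|^2\le2|\zeta|^2+4|\alpha|^2\le4(|\zeta|^2+|\alpha|^2)$. The second derivative of $2|z+t\zeta|^2+2|a+t\alpha|^2$ is exactly $4(|\zeta|^2+|\alpha|^2)$. So the second derivative of the bracket is nonnegative at each point of the set, along each line. $\square$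

**Lemma 5.** There is a Banach space $X$ over $\mathbb K$ with $\operatorname{dens}X=\kappa$ and a homeomorphism $\mathrm{ev}$ of $K$ onto $(B_{X^*},w^*)$ with $\mathrm{ev}(\lambda x)=\lambda\,\mathrm{ev}(x)$ for $\lambda\in G$ and $\mathrm{ev}(0)=0$.

*Proof.* By Lemma 4, $K$ is absolutely convex: if $x_j\in K$ and $\sum|\lambda_j|\le1$, write $\lambda_j=|\lambda_j|\theta_j$ with $\theta_j\in G$; then $\sum\lambda_jx_j=\sum|\lambda_j|\,\theta_jx_j+(1-\sum|\lambda_j|)\,0\in K$. Let $X$ be the set of all $f\in C(K,\mathbb K)$ with
$$f\bigl(\textstyle\sum\lambda_jx_j\bigr)=\sum\lambda_jf(x_j)\quad\text{for all finite families }x_j\in K,\ \sum|\lambda_j|\le1.$$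
This is a closed subspace of $C(K,\mathbb K)$ in the sup norm, hence a Banach space, and it contains the coordinate functions. Let $\mathrm{ev}(x)(f)=f(x)$. Then $\mathrm{ev}:K\to(B_{X^*},w^*)$ is continuous. It is injective, because coordinates separate points. By the definition of $X$ it satisfies $\mathrm{ev}(\sum\lambda_jx_j)=\sum\lambda_j\mathrm{ev}(x_j)$ for the combinations above. So $\mathrm{ev}(K)$ is absolutely convex and $w^*$-compact.

It is onto. Suppose $\varphi\in B_{X^*}\setminus\mathrm{ev}(K)$. The dual of $(X^*,w^*)$ is $X$, so Hahn–Banach separation gives $f\in X$ with $\operatorname{Re}\varphi(f)>\sup_{x\in K}\operatorname{Re}f(x)$. Since $\theta K=K$ and $f(\theta x)=\theta f(x)$, the right side equals $\sup_K|f|=\|f\|$. This contradicts $\|\varphi\|\le1$. So $\mathrm{ev}$ is a continuous bijection of a compact space onto a Hausdorff space, hence a homeomorphism.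

For the density, $|\Omega|=\aleph_1\cdot\aleph_2+\kappa=\kappa$. By Stone–Weierstrass the polynomials in the coordinate functions and their conjugates, with coefficients from a countable dense subfield of $\mathbb K$, are dense in $C(K,\mathbb K)$. So $\operatorname{dens}X\le\operatorname{dens}C(K,\mathbb K)\le\kappa$. Conversely the functions $e_i$, $i\in E$, lie in $X$, and $\|e_i-e_j\|=2$ for $i\ne j$, since the point with $e_i=1$, $e_j=-1$ and all other coordinates $0$ is in $K$. So $\operatorname{dens}X\ge\kappa$. $\square$

**Lemma 6.** $K$ is Valdivia.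

*Proof.* We use coordinates centered at $a_m=1$, $w_{m,n}=z|a_m|^2$, where the two equations agree. Let
$$h(v)=\bigl(z,\ (a_m-1)_m,\ (p_{m,s}),\ (q_{n,t}),\ (w_{m,n}-z|a_m|^2)_{m,n},\ (e_i)\bigr)\in\mathbb K^\Omega,$$
with $\mathbb C=\mathbb R^2$ in the complex case. It is continuous, and injective, since $z,a,p,q,e$ are read off and then $w$ is recovered. As $K$ is compact, $h$ is a homeomorphic injection. We show that points with $h(v')$ of *finite* support are dense. Let $v\in K$, and let $F_I\subset I$, $F_J\subset J$, $F_S\subset\omega_2$, $F_T\subset\omega$, $F_E\subset E$ be finite. Define $v'$ by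

* $z'=z$;
* $a'_m=a_m$ if $m\in F_I$, and $a'_m=1$ otherwise;
* $p'_{m,s}=p_{m,s}$ if $m\in F_I$ and $s\in F_S$, and $0$ otherwise;
* $q'_{n,t}=q_{n,t}$ if $n\in F_J$ and $t\in F_T$, and $0$ otherwise;
* $e'_i=e_i$ if $i\in F_E$, and $0$ otherwise;
* $w'_{m,n}=w_{m,n}$ if $m\in F_I$ and $n\in F_J$, and $w'_{m,n}=z|a'_m|^2$ otherwise.

We check $v'\in K$. Condition (4) is clear. Condition (5) is clear for $m\in F_I$, and for $m\notin F_I$ it reads $2|z|^2+2\le6$. For (6) and (7) there are three cases.

If $m\in F_I$ and $n\in F_J$, then $z,a_m,w_{m,n}$ are unchanged and the switches $p,q$ are unchanged or $0$; the left sides did not increase.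

If $m\in F_I$ and $n\notin F_J$, then $w'_{m,n}=z|a'_m|^2$ gives (6) by (ii), and $q'_{n,t}=0$ gives (7) by (iii).

If $m\notin F_I$, then $a'_m=1$, so $w'_{m,n}=z|a'_m|^2$ and this equals $z$; (6) follows from (ii) and (7) from (iv).

Only finitely many coordinates of $h(v')$ are nonzero, and $v'\to v$ as the finite sets increase, because every coordinate is eventually unchanged. So $h^{-1}(\Sigma)$ is dense. $\square$

## A countable retraction against one of size $\aleph_1$

**Proposition 7.** No dense $\Sigma$-subset of $K$ contains $0$.

*Proof.* Suppose $A=h^{-1}(\Sigma(\Gamma))$ is a dense $\Sigma$-subset of $K$ with $0\in A$; from now on $h$ is this arbitrary embedding, not the one of Lemma 6. We use closed pairs and their retractions for $L=K$. The set $\Gamma_0=\operatorname{supp}0$ is countable.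

**Step 1: a closed pair of size $\aleph_1$ that ends at some $\delta\in J$.** The aim is a closed pair that contains all $a_m$ and all switches $p_{m,s}$ with $s<\delta$, but no $w_{m,\delta}$. For $\alpha<\omega_2$ put
$$\Omega^\alpha=\{z\}\cup\{a_m:m\in I\}\cup\{p_{m,s}:m\in I,\,s<\alpha\}\cup\{q_{n,t}:n\in J\cap\alpha,\,t\in\omega\}\cup\{w_{m,n}:m\in I,\,n\in J\cap\alpha\}.$$
Then $|\Omega^\alpha|\le\aleph_1$, the sets increase with $\alpha$, and $\Omega^*=\bigcup_{\alpha<\omega_2}\Omega^\alpha$. Since at most $\aleph_1$ ordinals below $\omega_2$ are bounded below $\omega_2$, every subset of $\Omega^*$ of size at most $\aleph_1$ lies in some $\Omega^\alpha$. By Lemma 1 choose inductively closed pairs $(\Omega_i,\Theta_i)$ of cardinality at most $\aleph_1$, increasing in $i<\omega$, and ordinals $\alpha_0<\alpha_1<\dots<\omega_2$ with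
$$\Gamma_0\subset\Theta_0,\qquad\Omega_i\cap\Omega^*\subset\Omega^{\alpha_i}\subset\Omega_{i+1}.$$
Let $\delta=\sup_i\alpha_i$, so $\operatorname{cf}\delta=\omega$ and $\delta\in J$. The union $(\Omega_\infty,\Theta)$ is closed, and $\Omega_\infty\cap\Omega^*=\bigcup_i\Omega^{\alpha_i}=\Omega^\delta$. Let $r$ be its retraction.

**Step 2: a countable closed pair that misses some $m\in I$.** It should contain all the switches $q_{\delta,t}$. By Lemma 1 let $(\Omega',\Theta')$ be a countable closed pair with $z\in\Omega'$, $q_{\delta,t}\in\Omega'$ for all $t\in\omega$, and $\Gamma_0\subset\Theta'$; let $r'$ be its retraction. As $\Omega'$ is countable and $I=\omega_1$, we can fix $m\in I$ such that no coordinate $a_m$, $p_{m,s}$, $w_{m,n}$ with this $m$ belongs to $\Omega'$.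

Since $\operatorname{supp}0=\Gamma_0\subset\Theta\cap\Theta'$, Lemma 2(1) gives $r(0)=r'(0)=0$. Since $z$ belongs to $\Omega_\infty$ and to $\Omega'$, both $r$ and $r'$ preserve the coordinate $z$.

**Step 3: $r$ forces the first equation.** We claim that for all $v\in K$
$$w_{m,\delta}(r(v))=z(v)\,|a_m(v)|^2=z(r(v))\,|a_m(r(v))|^2.\tag{8}$$
Let $\eta_\delta=\{s_0<s_1<\dots\}$ and $J_k=\{n\in J:s_k\in\eta_n\}$, so $\delta\in J_k$. We turn up the switch $p_{m,s_k}$ to its maximum and repair everything that this disturbs. Let $v_k$ equal $v$ except that
$$p_{m,s_k}:=6-2|z|^2-2|a_m|^2;\qquad w_{m,n}:=z|a_m|^2,\quad q_{n,t}:=0\ (t\in\omega)\quad\text{for }n\in J_k.$$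

*$v_k\in K$.* Conditions (4) and (5) are clear. In (6): for $(m,n)$ with $n\in J_k$ use (ii). For $(m,n)$ with $n\notin J_k$ nothing changed, since $s\in\eta_n$ implies $s\ne s_k$. For $(m',n)$ with $m'\ne m$ nothing changed. In (7): for $(m,n)$ with $n\in J_k$ use (iii). For $(m',n)$ with $m'\ne m$ and $n\in J_k$, $w_{m',n}$ and $z$ are unchanged and $q_{n,t}$ went to $0$. For $n\notin J_k$ nothing changed.

*$v_k\to v$ on $\Omega_\infty$.* A coordinate $p_{m,s}$ changes for at most one $k$. A coordinate $w_{m,n}$ or $q_{n,t}$ in $\Omega_\infty$ lies in $\Omega^\delta$, so $n<\delta$; it changes only if $s_k\in\eta_n\cap\eta_\delta$, that is, for finitely many $k$. All other coordinates are unchanged. So by Lemma 2(3), $r(v_k)\to r(v)$.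

*The value at $w_{m,\delta}$.* The coordinates $z$, $a_m$, $p_{m,s_k}$ lie in $\Omega^\delta\subset\Omega_\infty$, since $s_k<\delta$. By Lemma 2(2), $r(v_k)$ has the same values there as $v_k$. Now $r(v_k)\in K$ and $s_k\in\eta_\delta$, so (v) gives $w_{m,\delta}(r(v_k))=z(v)|a_m(v)|^2$. Let $k\to\infty$. The second equality in (8) holds because $r$ preserves $z$ and $a_m$.

**Step 4: $r'$ forces the second equation.** We claim that for all $v\in K$
$$w_{m,\delta}(r'(v))=z(v).\tag{9}$$
Let $\rho_m=\{t_0<t_1<\dots\}$ and $I_k=\{m'\in I:t_k\in\rho_{m'}\}$, so $m\in I_k$. Now the switch is $q_{\delta,t_k}$. Let $v_k$ equal $v$ except that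
$$q_{\delta,t_k}:=1;\qquad w_{m',\delta}:=z,\quad p_{m',s}:=0\ (s\in\omega_2)\quad\text{for }m'\in I_k.$$

*$v_k\in K$.* Conditions (4) and (5) are clear. In (6): for $(m',n)$ with $m'\in I_k$ all $p_{m',s}$ are $0$, so use (i), whatever $n$ is. For $m'\notin I_k$ nothing changed. In (7): for $(m',n)$ with $n\ne\delta$ nothing changed. For $(m',\delta)$ with $m'\in I_k$ use (iv). For $(m',\delta)$ with $m'\notin I_k$, every $t\in\rho_{m'}$ differs from $t_k$, so nothing changed.

*$v_k\to v$ on $\Omega'$.* A coordinate $q_{\delta,t}$ changes for at most one $k$. A coordinate $w_{m',\delta}$ or $p_{m',s}$ in $\Omega'$ has $m'\ne m$ by the choice of $m$; it changes only if $t_k\in\rho_{m'}\cap\rho_m$, that is, for finitely many $k$. All other coordinates are unchanged. So $r'(v_k)\to r'(v)$.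

*The value at $w_{m,\delta}$.* Since $z,q_{\delta,t_k}\in\Omega'$, the point $r'(v_k)\in K$ has $q_{\delta,t_k}=1$ and $z$-coordinate $z(v)$. As $t_k\in\rho_m$, (vi) gives $w_{m,\delta}(r'(v_k))=z(v)$. Let $k\to\infty$.

**Step 5: the two equations collide at $0$.** For $c\in[0,1]$ let $v_c\in\mathbb K^\Omega$ have $z(v_c)=c$ and all other coordinates $0$. It satisfies (4) and (5), then (6) by (i) and (7) by (iii), so $v_c\in K$; and $c\mapsto v_c$ is continuous. By Lemma 2(4) put
$$t_c=r(r'(v_c))=r'(r(v_c)).$$
Its $z$-coordinate is $c$. Equation (9) applied to $r(v_c)$ gives $w_{m,\delta}(t_c)=z(r(v_c))=c$. Equation (8) applied to $r'(v_c)$ gives $w_{m,\delta}(t_c)=z(t_c)|a_m(t_c)|^2=c\,|a_m(t_c)|^2$. Hence $|a_m(t_c)|=1$ for every $c\in(0,1]$. Since $t_c$ depends continuously on $c$, also $|a_m(t_0)|=1$. But $v_0=0$, so $t_0=r(r'(0))=0$ and $a_m(t_0)=0$. This contradiction proves the proposition. $\square$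

*Proof of Theorem A.* Let $X$ be the space of Lemma 5, so $\operatorname{dens}X=\kappa$. The homeomorphism $\mathrm{ev}:K\to(B_{X^*},w^*)$ carries dense $\Sigma$-subsets to dense $\Sigma$-subsets in both directions, sends $0$ to $0$ and commutes with multiplication by $\lambda\in G$. By Lemma 6, $(B_{X^*},w^*)$ is Valdivia. By Proposition 7, none of its dense $\Sigma$-subsets contains $0$. Finally, if $\lambda\in G\setminus\{1\}$ and $A$ were a dense $\Sigma$-subset with $\lambda A=A$, then $\mathrm{ev}^{-1}(A)$ would be a dense $\Sigma$-subset of $K$ with the same invariance, and it would contain $0$ by Lemma 3, contrary to Proposition 7. $\blacksquare$
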